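# Pseudo-complements that are not $\Sigma_1$-degrees in the lattice of degrees of interpretability

## 1. Degrees of interpretability and their $\Pi_1$-consequences

Throughout, $T$ is a consistent recursively enumerable extension of Peano arithmetic $PA$ in the language of arithmetic, and "sentence" means arithmetical sentence. We fix once and for all a primitive recursive axiomatization of $T$ (Craig). Let $\mathrm{Con}_T$ be the corresponding consistency statement and $\mathrm{Pr}_T$ the provability predicate. The phrases "is a $\Sigma_1$-sentence" and "is a $\Pi_1$-sentence" are meant up to $PA$-equivalence, so a disjunction of two $\Pi_1$-sentences is $\Pi_1$, and the negation of a $\Pi_1$-sentence is $\Sigma_1$. The symbol $\top$ denotes the sentence $0=0$, and $\bot$ its negation.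

**Definition (the order).** For sentences $\varphi,\psi$ write $\varphi\le_T\psi$ if $T+\varphi$ is interpretable in $T+\psi$. That is, some translation of the language of arithmetic into itself (interpreting the symbols by formulas and relativizing the quantifiers to a definable domain) turns every theorem of $T+\varphi$ into a theorem of $T+\psi$.

*Example.* If $T+\psi\vdash\varphi$, then $\varphi\le_T\psi$ by the identity translation.

We never handle translations directly, because of the following characterization. Let $P(\varphi)$ be the set of $\Pi_1$-sentences provable in $T+\varphi$.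

**Fact 1** (Orey, Hájek, Guaspari, Lindström; see Lindström, *Aspects of Incompleteness*, Ch. 6). $\varphi\le_T\psi$ if and only if $P(\varphi)\subseteq P(\psi)$.

*Example.* We claim that $P(\neg\mathrm{Con}_T)=P(\top)$. Hence $T+\neg\mathrm{Con}_T$ is interpretable in $T$, although $T$ need not prove $\neg\mathrm{Con}_T$. The claim follows from this statement:
$$\text{if }\sigma\text{ is }\Sigma_1\text{ and }T\vdash\sigma\to\mathrm{Con}_T,\text{ then }T\vdash\neg\sigma.\tag{1}$$
To see (1), reason in $T+\sigma$. By provable $\Sigma_1$-completeness, $\mathrm{Pr}_T(\sigma)$. If also $\mathrm{Pr}_T(\neg\sigma)$, then $T$ would be inconsistent, against $\mathrm{Con}_T$. So $\neg\mathrm{Pr}_T(\neg\sigma)$, which says that $T+\sigma$ is consistent. Thus $T+\sigma$ proves its own consistency, and by Gödel's second incompleteness theorem it is inconsistent, that is, $T\vdash\neg\sigma$. Now if $\pi\in P(\neg\mathrm{Con}_T)$, then $T\vdash\neg\pi\to\mathrm{Con}_T$, and (1) with $\sigma=\neg\pi$ gives $T\vdash\pi$.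

**Definition (degrees).** Mutual interpretability is an equivalence relation. Its classes are called *degrees*, and $\deg\varphi$ is the class of $\varphi$. The degrees ordered by $\le_T$ form the lattice $\mathbf D_T$ of degrees of interpretability of finite extensions of $T$ (Lindström). The least element is $0=\deg\top$, the greatest is $1=\deg\bot$.

By Fact 1, a degree $d=\deg\varphi$ is determined by $P(\varphi)$, and we also write $P(d)$ for $P(\varphi)$.

*Example.* $\deg(\neg\mathrm{Con}_T)=0$, by the example above. If $T+\mathrm{Con}_T$ is consistent, then $0<\deg(\mathrm{Con}_T)<1$: the sentence $\mathrm{Con}_T$ is in $P(\mathrm{Con}_T)$ but not in $P(\top)$, and $\bot\notin P(\mathrm{Con}_T)$.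

*Meets.* A sentence is provable from $\varphi\vee\psi$ exactly when it is provable from each of $\varphi$ and $\psi$, so $P(\varphi\vee\psi)=P(\varphi)\cap P(\psi)$. Therefore the meet in $\mathbf D_T$ is $\deg\varphi\cap\deg\psi=\deg(\varphi\vee\psi)$, and
$$\deg\varphi\cap\deg\psi=0\iff P(\varphi)\cap P(\psi)=P(\top).\tag{2}$$
In particular $\deg\varphi\cap\deg\neg\varphi=0$ for every sentence $\varphi$. Joins also exist, but we shall not use them.

**Definition (pseudo-complement).** In a lattice with least element $0$, the element $b$ is the *pseudo-complement* of $a$ if $b$ is the greatest element of $\{c: a\cap c=0\}$.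

*Example.* In the lattice of open subsets of $\mathbb R$, the pseudo-complement of $(0,1)$ is the interior of its complement, $(-\infty,0)\cup(1,\infty)$. In $\mathbf D_T$, since $0\cap c=0$ for all $c$, the pseudo-complement of $0$ is $1$; since $1\cap c=c$, the pseudo-complement of $1$ is $0$.

**Definition ($\Sigma_1$-degree).** A degree is a *$\Sigma_1$-degree* if it contains a $\Sigma_1$-sentence.

*Example.* $0$ and $1$ are $\Sigma_1$-degrees, because $\top$ and $\bot$ are $\Sigma_1$. On the other hand, if $T+\mathrm{Con}_T$ is consistent, then $\deg(\mathrm{Con}_T)$ is not a $\Sigma_1$-degree. Indeed, if $\sigma$ is $\Sigma_1$ and $P(\sigma)=P(\mathrm{Con}_T)$, then $T\vdash\sigma\to\mathrm{Con}_T$. By (1), $T\vdash\neg\sigma$, so $\bot\in P(\sigma)=P(\mathrm{Con}_T)$, a contradiction.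

## 2. Are the pseudo-complements exactly the $\Sigma_1$-degrees?

Being a $\Sigma_1$-degree is a syntactic property. Being a pseudo-complement is a property of the bare lattice. One inclusion between the two is due to Lindström, and with Fact 1 it takes a few lines.

**Proposition 2** (Lindström). Every $\Sigma_1$-degree is the pseudo-complement of some degree. In fact, for $\sigma\in\Sigma_1$, $\deg\sigma$ is the pseudo-complement of $\deg\neg\sigma$.

*Proof.* We have $\deg\sigma\cap\deg\neg\sigma=0$. Let $\deg\chi\cap\deg\neg\sigma=0$ and $\pi\in P(\chi)$. The sentence $\pi\vee\neg\sigma$ is $\Pi_1$ and lies in $P(\chi)\cap P(\neg\sigma)=P(\top)$. So $T\vdash\sigma\to\pi$, that is, $\pi\in P(\sigma)$. Hence $P(\chi)\subseteq P(\sigma)$ and $\deg\chi\le\deg\sigma$. $\square$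

The question is the converse: **is every degree of $\mathbf D_T$ that is a pseudo-complement necessarily a $\Sigma_1$-degree?** If so, the $\Sigma_1$-degrees would be characterized purely algebraically as the pseudo-complements. The answer is no, for every $T$ as above.

**Theorem 3.** There is a $\Sigma_1$-sentence $\tau$ such that $\deg(\neg\tau)$ is the pseudo-complement of $\deg(\tau)$, but $\deg(\neg\tau)$ contains no $\Sigma_1$-sentence.

Let us see what such a $\tau$ must do. The proof of Proposition 2 used that $\neg\sigma$ has a strongest $\Pi_1$-consequence, namely itself. For a $\Sigma_1$-sentence $\tau$ we must use all of $P(\tau)$, and the condition becomes the following.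

**Observation.** For $\tau\in\Sigma_1$: $\deg\neg\tau$ is the pseudo-complement of $\deg\tau$ if and only if for every $\rho\in\Sigma_1$, $\tau\le_T\rho$ implies $T\vdash\rho\to\tau$.

*Proof.* ($\Leftarrow$) Let $P(\chi)\cap P(\tau)=P(\top)$ and $\pi\in P(\chi)$. For each $\psi\in P(\tau)$, $\pi\vee\psi\in P(\top)$, so $T\vdash\neg\pi\to\psi$. Thus $P(\tau)\subseteq P(\neg\pi)$, so $T\vdash\neg\pi\to\tau$ by hypothesis, and $\pi\in P(\neg\tau)$. ($\Rightarrow$) If $P(\tau)\subseteq P(\rho)$, then $P(\neg\rho)\cap P(\tau)\subseteq P(\neg\rho)\cap P(\rho)=P(\top)$. So $\deg\neg\rho\le\deg\neg\tau$, and the $\Pi_1$-sentence $\neg\rho$ is in $P(\neg\tau)$, that is, $T\vdash\rho\to\tau$. $\square$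

The first example one tries is $\tau=\neg\mathrm{Con}_T$ (with $T+\mathrm{Con}_T$ consistent), since we already know that $\deg(\mathrm{Con}_T)$ is not $\Sigma_1$. It fails: $\deg\tau=0$, and the pseudo-complement of $0$ is $1\ne\deg(\mathrm{Con}_T)$. In terms of the Observation, $\tau\le_T\top$ but $T\nvdash\tau$. The criterion in Section 4 shows that $\deg(\mathrm{Con}_T)$ is not the pseudo-complement of any other degree either. So a counterexample has to be built.

## 3. Witnesses, and reflection for finite subtheories

**Definition (finite parts of $T$).** $T|k$ is the finite set of axioms of $T$ with code $\le k$, and $\mathrm{Pr}_k$ is the $\Sigma_1$-predicate of provability from $T|k$.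

*Example.* $T|0\subseteq T|1\subseteq\cdots$, and every actual $T$-proof is a proof from some $T|k$. For each standard $k$, $PA$ proves that $T|k$ consists of exactly those finitely many sentences.

**Definition (strict $\Sigma_1$-sentences and witnesses).** A *strict* $\Sigma_1$-sentence has the form $\sigma=\exists z\,\delta(z)$ with $\delta\in\Delta_0$. $\mathrm{Wit}(\sigma,x)$ means $\exists z\le x\,\delta(z)$, and $\mathrm{True}(\sigma):=\exists x\,\mathrm{Wit}(\sigma,x)$.

*Example.* For $\sigma=\exists z\,(z\cdot z=9)$, with $9$ written as a numeral, $\mathrm{Wit}(\sigma,x)$ holds iff $x\ge3$.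

Since truth of $\Delta_0$-sentences is primitive recursive, $\mathrm{Wit}$ is a primitive recursive relation of $\sigma$ and $x$, monotone in $x$. For each actual strict $\sigma$, $PA\vdash\sigma\leftrightarrow\mathrm{True}(\ulcorner\sigma\urcorner)$. Every $\Sigma_1$-sentence is $PA$-equivalent to a strict one. Inside formulas, "$\sigma\in\Sigma_1$" ranges over strict $\Sigma_1$-sentences, and when an actual $\Sigma_1$-sentence is used as such a $\sigma$, we mean a strict form of it.

**Fact 4** (reflection for finite subtheories, Mostowski). For each number $k$ and each sentence $v$,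
$$T\vdash\forall\sigma\in\Sigma_1\big(\mathrm{True}(\sigma)\wedge v\to\neg\mathrm{Pr}_k(\ulcorner\neg(\sigma\wedge v)\urcorner)\big).\tag{3}$$

Here $k$ and $v$ are standard, while $\sigma$ is quantified inside $T$.

*Proof.* The idea is that a cut-free refutation contains only formulas for which $PA$ has a truth definition. Let $\theta$ be the conjunction of $v$, the sentences in $T|k$, and the finitely many equality axioms of the language of arithmetic (so that $=$ can be treated as an ordinary predicate symbol). This is a standard sentence and $T\vdash v\to\theta$. So it suffices to derive a contradiction in $PA$ from the following assumptions: $\sigma=\exists z\,\delta(z)$ is strict, $\mathrm{True}(\sigma)$, $\theta$, and $\mathrm{Pr}_k(\neg(\sigma\wedge v))$.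

The last assumption yields a sequent proof of $\theta,\sigma\Rightarrow\ $ in predicate logic. By cut elimination, formalized in $PA$, take this proof to be cut-free. By the subformula property, every formula in it is a substitution instance of one of the standardly many subformulas of $\theta$, or $\sigma$ itself, or a $\Delta_0$-formula obtained by unfolding $\sigma$. For the last kind, $\exists u\le t\,\chi$ and $\forall u\le t\,\chi$ unfold to $\exists u(u\le t\wedge\chi)$ and $\forall u(u\le t\to\chi)$, whose immediate subformulas $s\le t\wedge\chi(s)$ and $s\le t\to\chi(s)$ are again $\Delta_0$. If $s\le t$ abbreviates $\exists w(w+s=t)$, its own subformulas are equations.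

So for some standard $n$ all these formulas lie in the class $C_n$ of formulas obtained from $\Delta_0$-formulas by nesting at most $n$ connectives and quantifiers. $PA$ has a satisfaction predicate for $C_0$, the $\Delta_0$-formulas, and from it, by $n$ successive explicit definitions, one for $C_n$. It provably obeys Tarski's clauses, including those for the unfolded bounded quantifiers.

Call a sequent valid if, under every assignment satisfying all formulas on its left, some formula on its right is satisfied. This is arithmetically expressible for sequents of $C_n$-formulas. By induction on the proof, all its sequents are valid, since initial sequents are valid and Tarski's clauses show that each inference rule preserves validity. But the final sequent $\theta,\sigma\Rightarrow\ $ is not valid: $\theta$ is a standard sentence that holds, hence is satisfied, and $\sigma$ is satisfied because $\mathrm{True}(\sigma)$. Contradiction. $\square$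

*Warning.* One cannot move $k$ inside as a quantifier. The version of (3) for all $k$ at once, with $v=\top$, would give $T\vdash\mathrm{Con}_T$, since an inconsistent $T$ proves every $\neg(\sigma\wedge\top)$. This contradicts Gödel's second theorem. The construction below has to respect this limit.

## 4. The approximations $S_m$, and where the proof of the converse stops

Suppose $\deg\neg\tau$, with $\tau\in\Sigma_1$, is a pseudo-complement, and let us try to prove that it is a $\Sigma_1$-degree. We look for a $\Sigma_1$-sentence $\sigma$ with $P(\sigma)=P(\neg\tau)$. It must satisfy $T\vdash\sigma\to\neg\tau$, because $\neg\tau\in P(\neg\tau)$, and otherwise it should be as weak as possible. The obvious attempt is "some true $\Sigma_1$-sentence is $T$-provably incompatible with $\tau$". This cannot be shown in $T$ to imply $\neg\tau$, by the warning above (take $\tau=\top$). So we use finite parts of $T$ and put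
$$S_m:=\exists\sigma\in\Sigma_1\big(\mathrm{True}(\sigma)\wedge\mathrm{Pr}_m(\neg(\sigma\wedge\tau))\big).$$
This is a $\Sigma_1$-sentence with the following properties.

- $T\vdash S_m\to\neg\tau$, by (3) with $v=\tau$. Hence $P(\neg\tau)\subseteq P(S_m)$.
- $T\vdash S_m\to S_{m+1}$, since $T|m\subseteq T|(m+1)$. Hence $P(S_0)\supseteq P(S_1)\supseteq\cdots$.
- If $\sigma\in\Sigma_1$ and $T\vdash\neg(\sigma\wedge\tau)$, then $T\vdash\sigma\to S_m$ for some $m$. Indeed $T|m\vdash\neg(\sigma\wedge\tau)$ for some $m$, $PA$ proves this fact, and $PA\vdash\sigma\to\mathrm{True}(\sigma)$.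

*Example.* If $\tau=\bot$, then $\neg(\sigma\wedge\tau)$ is provable in logic for every $\sigma$, so $T\vdash S_0$ and $P(S_m)=P(\top)=P(\neg\tau)$ for all $m$. If $\tau=\neg\mathrm{Con}_T$, then $T\vdash S_m\to\mathrm{Con}_T$, so $T\vdash\neg S_m$ by (1), and every $P(S_m)$ consists of all $\Pi_1$-sentences.

If some $P(S_m)$ equals $P(\neg\tau)$, we have found the desired $\Sigma_1$-sentence. The next theorem says exactly what being a pseudo-complement gives instead.

**Theorem 5.** For every $\Sigma_1$-sentence $\tau$:

(i) $\deg(\neg\tau)$ is a pseudo-complement iff $\bigcap_mP(S_m)=P(\neg\tau)$, and then it is the pseudo-complement of $\deg(\tau)$.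

(ii) $\deg(\neg\tau)$ is a $\Sigma_1$-degree iff $P(S_m)=P(\neg\tau)$ for some $m$.

*Proof.* **(i), from right to left.** We show that the intersection condition makes $\deg\neg\tau$ the pseudo-complement of $\deg\tau$. We know $\deg\tau\cap\deg\neg\tau=0$. Let $P(\chi)\cap P(\tau)=P(\top)$ and $\pi\in P(\chi)$. Since $T+\tau\vdash\neg S_m$, the $\Pi_1$-sentence $\pi\vee\neg S_m$ lies in $P(\chi)\cap P(\tau)=P(\top)$, so $T\vdash S_m\to\pi$. This holds for all $m$, so $\pi\in\bigcap_mP(S_m)=P(\neg\tau)$. Hence $\deg\chi\le\deg\neg\tau$.

**(i), from left to right.** Here we start from an arbitrary degree $\deg\alpha$ whose pseudo-complement is $\deg\neg\tau$. The inclusion $P(\neg\tau)\subseteq\bigcap_mP(S_m)$ is known; let $\pi\in\bigcap_mP(S_m)$. For $\psi\in P(\alpha)$ we have $\psi\vee\neg\tau\in P(\alpha)\cap P(\neg\tau)=P(\top)$, so $T\vdash\neg(\neg\psi\wedge\tau)$. As $\neg\psi$ is $\Sigma_1$, $T\vdash\neg\psi\to S_m$ for some $m$, and therefore $T\vdash\neg\psi\to\pi$, that is, $T\vdash\psi\vee\pi$. If moreover $\psi\in P(\pi)$, then $T\vdash\pi\to\psi$ and hence $T\vdash\psi$. So $P(\alpha)\cap P(\pi)=P(\top)$, that is, $\deg\alpha\cap\deg\pi=0$.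 By maximality $\deg\pi\le\deg\neg\tau$, so $\pi\in P(\neg\tau)$. This proves the intersection condition, and the first part of the proof then shows that $\deg\neg\tau$ is the pseudo-complement of $\deg\tau$.

**(ii).** If $P(S_m)=P(\neg\tau)$, then $S_m$ is a $\Sigma_1$-sentence in $\deg\neg\tau$. Conversely, let $\sigma\in\Sigma_1$ and $P(\sigma)=P(\neg\tau)$. Then $\neg\tau\in P(\sigma)$, so $T\vdash\neg(\sigma\wedge\tau)$, so $T\vdash\sigma\to S_m$ for some $m$. Hence $P(\neg\tau)\subseteq P(S_m)\subseteq P(\sigma)=P(\neg\tau)$. $\square$

*Example.* For $\tau=\neg\mathrm{Con}_T$ with $T+\mathrm{Con}_T$ consistent, $\bigcap_mP(S_m)$ is the set of all $\Pi_1$-sentences, which is not $P(\mathrm{Con}_T)$. So $\deg(\mathrm{Con}_T)$ is not the pseudo-complement of any degree, as announced.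

This locates the point where the attempted proof stops. Being a $\Sigma_1$-degree means that the decreasing sequence $P(S_m)$ *reaches* its lower bound $P(\neg\tau)$. Being a pseudo-complement only means that its *intersection* is $P(\neg\tau)$. Nothing so far makes the sequence stop, so we try to build a $\tau$ for which it decreases forever to the right limit.

## 5. Four conditions that suffice

For the sequence never to stop, each $P(S_j)$ should contain a $\Pi_1$-sentence outside $P(\neg\tau)$. We write these sentences as $\neg a_m$ with $a_m\in\Sigma_1$, and isolate what is needed.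

**Proposition 6.** Let $\tau,a_0,a_1,\dots$ be $\Sigma_1$-sentences such that

1. $T\vdash\neg(a_m\wedge\tau)$ for each $m$;
2. $T\nvdash\neg a_m$ for each $m$;
3. if $\rho$ is $\Sigma_1$ and $T\vdash\neg(\rho\wedge a_m)$ for all $m$, then $T\vdash\rho\to\tau$;
4. if $\sigma$ is $\Sigma_1$ and $T\vdash\neg(\sigma\wedge\tau)$, then $T\vdash\neg(\sigma\wedge a_m)$ for some $m$.

Then $\deg(\neg\tau)$ is the pseudo-complement of $\deg(\tau)$, and $\deg(\neg\tau)$ is not a $\Sigma_1$-degree.

*Proof.* **Pseudo-complement, from 1 and 3.** We have $\deg\tau\cap\deg\neg\tau=0$. Let $\deg\chi\cap\deg\tau=0$ and $\pi\in P(\chi)$. By 1, $T+\tau\vdash\neg a_m$, so the $\Pi_1$-sentence $\pi\vee\neg a_m$ lies in $P(\chi)\cap P(\tau)=P(\top)$. That is, $T\vdash\neg(\neg\pi\wedge a_m)$, for every $m$. By 3 with $\rho=\neg\pi$, $T\vdash\neg\pi\to\tau$, so $\pi\in P(\neg\tau)$. Hence $\deg\chi\le\deg\neg\tau$.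

**Not $\Sigma_1$, from 1, 2 and 4.** Suppose $\sigma\in\Sigma_1$ and $P(\sigma)=P(\neg\tau)$. Then $\neg\tau\in P(\sigma)$, so $T\vdash\neg(\sigma\wedge\tau)$. By 4, $\neg a_m\in P(\sigma)=P(\neg\tau)$ for some $m$, that is, $T\vdash\neg\tau\to\neg a_m$. By 1, $T\vdash\tau\to\neg a_m$. So $T\vdash\neg a_m$, against 2. $\square$

*Remark.* A finite list $a_0,\dots,a_n$ can never satisfy 1, 2 and 4: by 1, the disjunction $\sigma=a_0\vee\dots\vee a_n$ is incompatible with $\tau$, so by 4 it is incompatible with some $a_m$, $m\le n$. Then $T\vdash\neg a_m$, against 2.

## 6. A self-referential function that moves only against evidence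

We construct a primitive recursive function $h$ that passes through *states*, and let the sentences be "this state is reached". The states are $*,\tau,a_0,a_1,a_2,\dots$, with codes $0,1,2,3,\dots$, and
$$\tau:=\exists x\,(h(x)=\tau),\qquad a_m:=\exists x\,(h(x)=a_m).$$
The same symbol denotes a state and the sentence saying that the state is reached. The definition of $h$ refers to the Gödel numbers of these sentences.

**The self-reference is legitimate.** For an arbitrary formula $e(x,y)$, use $\exists x\,e(x,\bar c)$ in place of the sentence for the state with code $c$. The clauses below then define a primitive recursive function $F(\ulcorner e\urcorner,x)$. Let $\Phi(u,x,y)$ be a $\Sigma_1$-formula for $F(u,x)=y$ for which $PA$ proves totality, uniqueness and the recursion clauses. By the diagonal lemma there is a $\Sigma_1$-formula $e$ with $PA\vdash e(x,y)\leftrightarrow\Phi(\ulcorner e\urcorner,x,y)$. Read "$h(x)=y$" as $e(x,y)$. Then $\tau$ and all $a_m$ are $\Sigma_1$-sentences, and $PA$ proves that $h$ obeys the clauses below.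

**Definition (evidence against a state).** For a state $v\neq *$ let $W(x,v,j)$ be the primitive recursive relation: there are $p\le x$ and a strict $\Sigma_1$-sentence $\sigma\le x$ with $\mathrm{Wit}(\sigma,x)$ such that $p$ is a proof from $T|j$ of $\neg(\sigma\wedge v)$.

It is monotone in $x$. It says that by stage $x$ we have seen a true $\Sigma_1$-sentence that $T|j$ proves incompatible with reaching $v$.

*Example.* If $T|j$ actually refutes $v$, then with $\sigma=\exists z(z=z)$ there is a proof of $\neg(\sigma\wedge v)$ from $T|j$, and $W(x,v,j)$ holds for all large $x$.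

Two properties of $W$ carry the whole argument. The first is for actual $j,v$ and an actual strict $\sigma$:
$$\text{if }T|j\vdash\neg(\sigma\wedge v),\text{ then }T+\sigma\vdash\text{“}W(x,v,j)\text{ for all sufficiently large }x\text{”.}\tag{4}$$
Indeed, an actual proof $p$ is recognized as such by $PA$. In $T+\sigma$ we have $\mathrm{True}(\sigma)$, so $\mathrm{Wit}(\sigma,x)$ holds for all large $x$. The second is, for each standard $j$ and each actual state $v\ne *$,
$$T\vdash\forall x\,(W(x,v,j)\to\neg v).\tag{5}$$
Indeed, $W(x,v,j)$ gives a $\sigma$ with $\mathrm{True}(\sigma)$ and $\mathrm{Pr}_j(\neg(\sigma\wedge v))$, and (3) then excludes $v$.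

So the evidence refutes $v$, yet we shall let $h$ go to $v$ precisely when there is evidence against $v$. This makes condition 3 plausible: if $T$ proves that $\rho$ is incompatible with every $a_m$, then under $\rho$ there is evidence against each of them, and $h$ should be driven through these states to $\tau$. How freely may $h$ leave a state $a_m$? There are two simple rules, and neither gives a proof.

- *Never leave $a_m$.* Then $\tau$ is never reached, and the argument just sketched for condition 3 has nothing to drive $h$ to $\tau$. In particular, in a nonstandard model of $T+\rho$ the hypothesis $T\vdash\neg(\rho\wedge a_m)$, given only for standard $m$, does not forbid $h$ to rest in a state $a_m$ with $m$ nonstandard.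
- *Leave $a_m$ for $v$ on evidence from any $T|j$.* Then condition 1 would require $T$ to exclude a move out of $a_m$, that is, to use (5) for all $j$ at once. This needs (3) with $k$ quantified inside $T$, which is not available.

The way out is to let the index $m$ bound the strength of the evidence: **from $a_m$, only evidence from $T|j$ with $j<m$ counts, and $h$ may go only to $\tau$ or to $a_i$ with $i<m$.** For standard $m$ there are finitely many standard pairs $(v,j)$, and (5) shows in $T$ that $h$ never leaves $a_m$. For nonstandard $m$ every standard $j$ is allowed, so $h$ can be forced out of $a_m$.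

**Definition of $h$.** Put $h(0)=*$. At stage $x$ the *eligible* states are as follows.

- If $h(x)=*$: $a_i$ is eligible iff $i\le x$ and $W(x,a_i,j)$ for some $j\le x$.
- If $h(x)=a_m$: a state $v\in\{\tau\}\cup\{a_i:i<m\}$ is eligible iff $W(x,v,j)$ for some $j<m$.
- If $h(x)=\tau$: nothing is eligible.

If some state is eligible, $h(x+1)$ is the eligible state with least code; otherwise $h(x+1)=h(x)$.

*Example.* From $a_0$ there is no move at all, as there is no $j<0$. From $a_1$ the only possible moves are to $\tau$ and to $a_0$, on evidence from $T|0$.

Note that an eligible state always differs from the current one, so if a state is eligible at stage $x$, then $h(x+1)\ne h(x)$. No move leads back to $*$.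

## 7. Verification of the four conditions

**Lemma 7.** $PA$ proves that $h$ is eventually constant.

*Proof.* This step lets us speak, inside $T$, of the final state. Reason in $PA$. If $\tau$ is reached, $h$ stays there. Otherwise, if some $a_m$ is reached, take the least such $m$. From $a_m$ the function could only move to $\tau$ or to some $a_i$ with $i<m$, none of which is reached, so it never moves again. Otherwise no state other than $*$ is reached and $h$ is constantly $*$. $\square$

**Lemma 8 (condition 1).** For each $m\in\omega$, $T$ proves: if $h(x)=a_m$, then $h(y)=a_m$ for all $y\ge x$. Hence $T\vdash\neg(a_m\wedge\tau)$.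

*Proof.* The purpose is to show that standard states $a_m$ are provably absorbing. Reason in $T$. If $h$ leaves $a_m$ at stage $y$, it goes to some $v\in\{\tau\}\cup\{a_i:i<m\}$ such that $W(y,v,j)$ for some $j<m$. There are finitely many pairs $(v,j)$, all standard, so (5) gives $\neg v$ in each case. But $v$ is reached at $y+1$, so the sentence $v$ holds. Contradiction.

For the second claim, suppose $h(x)=a_m$ and $h(y)=\tau$. If $y<x$, then $h(x)=\tau$, since $\tau$ is terminal; if $y>x$, then $h(y)=a_m$ by the first claim. Both are impossible, and so is $x=y$. $\square$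

**Lemma 9 (condition 2).** $T\nvdash\neg a_m$ for every $m\in\omega$.

*Proof.* This step takes place in the real world, that is, in the standard model.

*First, $h$ is in reality constantly $*$.* Otherwise let $x$ be least with $h(x+1)\ne *$, and let $v=h(x+1)$. The move was made because, for some $j$ and some strict $\Sigma_1$-sentence $\sigma$ with an actual witness, $T|j\vdash\neg(\sigma\wedge v)$. But $\sigma$ and $v$ are true $\Sigma_1$-sentences, so $T\vdash\sigma\wedge v$, and $T$ is inconsistent, a contradiction.

*Now suppose $T\vdash\neg a_m$.* Then for some $j$ there is a proof from $T|j$ of $\neg(\sigma\wedge a_m)$ with $\sigma=\exists z(z=z)$. So $W(x,a_m,j)$ holds for all large $x$, and $a_m$ is eligible at every large stage $x$ with $h(x)=*$. So $h$ leaves $*$, a contradiction. $\square$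

**Lemma 10 (condition 3).** If $\rho$ is $\Sigma_1$ and $T\vdash\neg(\rho\wedge a_m)$ for all $m\in\omega$, then $T\vdash\rho\to\tau$.

*Proof.* The purpose is to exclude every final state except $\tau$, including nonstandard $a_m$. Evidence against the single state $a_0$ suffices for this. Let $j_0$ be such that $T|j_0\vdash\neg(\rho\wedge a_0)$. Reason in $T+\rho$. By (4), $W(x,a_0,j_0)$ holds for all large $x$. Let $v$ be the final state, which exists by Lemma 7.

- $v=*$ is impossible: $a_0$ would be eligible at all large stages, so $h$ would move.
- $v=a_m$ with $m\le j_0$ is impossible, by the finitely many theorems $\neg(\rho\wedge a_m)$, $m\le j_0$.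
- $v=a_m$ with $m>j_0$, $m$ possibly nonstandard, is impossible: $0<m$ and $j_0<m$, so $a_0$ would be eligible at all large stages and $h$ would move.

So $v=\tau$, and the sentence $\tau$ holds. $\square$

**Lemma 11 (condition 4).** If $\sigma$ is $\Sigma_1$ and $T\vdash\neg(\sigma\wedge\tau)$, then $T\vdash\neg(\sigma\wedge a_m)$ for some $m\in\omega$.

*Proof.* The purpose is to turn evidence against $\tau$ into a move to $\tau$, which an absorbing $a_m$ does not allow. Let $T|j\vdash\neg(\sigma\wedge\tau)$ and $m=j+1$. Reason in $T+\sigma+a_m$. By Lemma 8, $h(x)=a_m$ for all large $x$. By (4), $W(x,\tau,j)$ holds for all large $x$, and $j<m$. So $\tau$ is eligible at all large stages and $h$ moves, a contradiction. $\square$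

**Proof of Theorem 3.** Lemmas 8–11 are the conditions 1–4 of Proposition 6, which gives the theorem. $\blacksquare$

So for every consistent recursively enumerable $T\supseteq PA$ in the language of arithmetic, some pseudo-complement in $\mathbf D_T$ is not a $\Sigma_1$-degree, and the $\Sigma_1$-degrees are not exactly the pseudo-complements. In the picture of Section 4, the same argument as for Lemma 11 gives $T\vdash\neg(S_j\wedge a_{j+1})$: in $T+S_j+a_{j+1}$, the sentence $S_j$ provides $W(x,\tau,j)$ for all large $x$, while $h$ rests in $a_{j+1}$. So $\neg a_{j+1}\in P(S_j)$, whereas $\neg a_{j+1}\notin P(\neg\tau)$ by Lemmas 8 and 9.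

## 8. Non-$\Sigma_1$ pseudo-complements just above every $\Sigma_1$-degree

**Theorem 12.** Let $\eta$ be $\Sigma_1$ and $\pi$ be $\Pi_1$ with $T\nvdash\eta\to\pi$. There is a $\Sigma_1$-sentence $\tau$ such that $b:=\deg(\eta\wedge\neg\tau)$ is the pseudo-complement of $\deg(\neg(\eta\wedge\neg\tau))$, $b$ is not a $\Sigma_1$-degree, $\deg(\eta)<b<\deg(\eta\wedge\pi)$, and $\pi\notin P(b)$.

Take $\eta$ strict, and let $\theta$ be a strict form of $\neg\pi$, so that $T\nvdash\neg(\eta\wedge\theta)$. We relativize the construction: no move is made before $\eta$ is witnessed, so that reaching any state implies $\eta$; and $\tau$ is entered only after $\theta$ is witnessed, so that $\tau$ implies $\theta$. The place that needs a new idea is condition 2. We shall need $T\nvdash\neg(a_m\wedge\theta)$, and for this $T+\eta$ itself must draw a conclusion from the fact that the function leaves $*$. In Lemma 9 we argued about the standard model, where the proof responsible for the move is an actual one. Inside $T+\eta$ that proof might be nonstandard. The remedy is to let the function leave $*$ because of the *least* suitable proof.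

**Definition of $g$.** The function $g$ is defined self-referentially exactly as in Section 6, with states $*,\tau,a_0,a_1,\dots$ and sentences $\tau,a_i$ saying that $g$ reaches that state; $W$ is defined as before with the present sentences. Put $g(0)=*$, and $g(x+1)=g(x)$ unless a move is made as follows. No move is made at stage $x$ unless $\mathrm{Wit}(\eta,x)$. In that case:

- If $g(x)=*$: call $p\le x$ a *candidate* at $x$ if $p$ is a $T$-proof of a sentence of the form $\neg(\sigma\wedge a_i\wedge\theta)$ with $\sigma$ strict $\Sigma_1$ and $\mathrm{Wit}(\sigma,x)$. If there is a candidate, take the least one and set $g(x+1)=a_i$ for the corresponding $i$ (which can be read off from the sentence proved).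
- If $g(x)=a_m$: $a_i$ with $i<m$ is eligible iff $W(x,a_i,j)$ for some $j<m$; and $\tau$ is eligible iff $\mathrm{Wit}(\theta,x)$ and $W(x,\tau,j)$ for some $j<m$. Move to the eligible state with least code, if any.
- $\tau$ is terminal.

**Step 1: what carries over.** This step collects the properties whose proofs are unchanged. Properties (4) and (5) depend only on the definition of $W$ and on Fact 4, so they hold. Every state other than $*$ is reached by a move, and $\tau$ is entered only from some $a_m$ when $\theta$ is witnessed; so
$$T\vdash a_m\to\eta,\qquad T\vdash\tau\to\eta\wedge\theta.\tag{6}$$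
Lemma 7 holds: if $\tau$ is reached, $g$ stays there; otherwise from the least reached $a_m$ there is nowhere to go; otherwise $g$ is constantly $*$. Lemma 8 holds: every move out of $a_m$ goes to some $v\in\{\tau\}\cup\{a_i:i<m\}$ with $W(x,v,j)$ for some $j<m$, and for standard $m$ each of the finitely many cases contradicts (5), because $v$ is reached. So for each $m\in\omega$, $T$ proves that $g$ stays in $a_m$ once there, and
$$T\vdash\neg(a_m\wedge\tau).\tag{7}$$

**Step 2: $T\nvdash\neg(a_m\wedge\theta)$ for each $m\in\omega$.** This replaces condition 2. Suppose $T\vdash\neg(a_m\wedge\theta)$. Then there is an actual $T$-proof $p_0$ of $\neg(\sigma_0\wedge a_m\wedge\theta)$, where $\sigma_0$ is $\exists z(z=z)$, witnessed by $0$. Reason in $T+\eta$. If $g(x)=*$ for some $x\ge p_0$ with $\mathrm{Wit}(\eta,x)$, then $p_0$ is a candidate at $x$ and $g$ moves. As $\eta$ holds, such an $x$ exists if $g$ is still at $*$ by then; so $g$ does leave $*$, at a stage $x_1$, because of the least candidate $p\le x_1$.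

We claim $p\le p_0$. If $x_1\ge p_0$, then $p_0$ is a candidate at $x_1$, so $p\le p_0$ by minimality. If $x_1<p_0$, then $p\le x_1<p_0$.

Hence $p$ is one of finitely many standard $T$-proofs, each of an actual sentence $\neg(\sigma\wedge a_i\wedge\theta)$. For the $p$ in question, $\sigma$ is true because $\mathrm{Wit}(\sigma,x_1)$, and $a_i$ is true because $g(x_1+1)=a_i$. Each of these finitely many sentences is a theorem of $T$, so in every case $\neg\theta$ follows. We have shown $T+\eta\vdash\neg\theta$, that is, $T\vdash\neg(\eta\wedge\theta)$, a contradiction.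

**Step 3: if $\rho\in\Sigma_1$ and $T\vdash\neg(\rho\wedge a_m)$ for all $m\in\omega$, then $T\vdash\rho\wedge\eta\to\tau$.** This replaces condition 3. Let $T|j_0\vdash\neg(\rho\wedge a_0)$. Reason in $T+\rho+\eta$. For all large $x$ we have $\mathrm{Wit}(\eta,x)$, $\mathrm{Wit}(\rho,x)$ and, by (4), $W(x,a_0,j_0)$. The final state is not $*$, because a fixed $T$-proof of $\neg(\rho\wedge a_0\wedge\theta)$ is a candidate at all large stages at which $g$ is at $*$, so $g$ would move. It is not $a_m$ with $m\le j_0$, by the finitely many theorems $\neg(\rho\wedge a_m)$. It is not $a_m$ with $m>j_0$, since then $a_0$ would be eligible at all large stages. So it is $\tau$.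

**Step 4: if $\sigma\in\Sigma_1$ and $T|j\vdash\neg(\sigma\wedge\tau)$, then $T\vdash\neg(\sigma\wedge a_{j+1}\wedge\theta)$.** This replaces condition 4. Reason in $T+\sigma+a_{j+1}+\theta$. By (6), $\eta$ holds, and by Step 1, $g$ is finally constant $a_{j+1}$. For all large $x$ we have $\mathrm{Wit}(\eta,x)$, $\mathrm{Wit}(\theta,x)$ and, by (4), $W(x,\tau,j)$ with $j<j+1$. So $\tau$ is eligible at all large stages and $g$ moves, a contradiction.

**Step 5: $b$ is the pseudo-complement.** Put $\beta=\eta\wedge\neg\tau$, so $b=\deg\beta$ and $\deg\beta\cap\deg\neg\beta=0$. By (6) and (7),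
$$T\vdash a_m\to\beta,\tag{8}$$
so $\neg a_m\in P(\neg\beta)$ for all $m\in\omega$. Let $\deg\chi\cap\deg\neg\beta=0$ and $\pi'\in P(\chi)$. Then $\pi'\vee\neg a_m\in P(\chi)\cap P(\neg\beta)=P(\top)$, that is, $T\vdash\neg(\neg\pi'\wedge a_m)$, for all $m$. By Step 3 with $\rho=\neg\pi'$, $T\vdash\neg\pi'\wedge\eta\to\tau$, so $T\vdash\beta\to\pi'$, that is, $\pi'\in P(\beta)$. Hence $\deg\chi\le b$.

**Step 6: $b$ is not a $\Sigma_1$-degree.** Suppose $\sigma\in\Sigma_1$ and $P(\sigma)=P(\beta)$. Since $\neg\tau\in P(\beta)$, we have $T\vdash\neg(\sigma\wedge\tau)$. By Step 4, the $\Pi_1$-sentence $\neg(a_m\wedge\theta)$ is in $P(\sigma)=P(\beta)$ for some $m$. Together with (8), $T\vdash a_m\wedge\theta\to\neg(a_m\wedge\theta)$, so $T\vdash\neg(a_m\wedge\theta)$, contradicting Step 2.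

**Step 7: the position of $b$.** It remains to prove the inequalities. Since $\beta$ implies $\eta$, $\deg\eta\le b$, and this is strict because $\deg\eta$ is a $\Sigma_1$-degree and $b$ is not. In $T+\eta\wedge\pi$ we have $\neg\theta$, hence $\neg\tau$ by (6), hence $\beta$; so $b\le\deg(\eta\wedge\pi)$. If $\pi\in P(b)$, then $T\vdash\beta\to\neg\theta$, so by (8) $T\vdash a_m\to\neg\theta$, contradicting Step 2. So $\pi\notin P(b)$. As $\pi\in P(\eta\wedge\pi)$, it follows that $b<\deg(\eta\wedge\pi)$. $\blacksquare$

**Corollary 13.**

1. Below every nonzero degree $d$ there is a nonzero pseudo-complement that is not a $\Sigma_1$-degree.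
2. Every $\Sigma_1$-degree $s<1$ is the greatest lower bound of the set of non-$\Sigma_1$ pseudo-complements strictly above it, and this set is nonempty.

*Proof.* For 1, $P(d)\ne P(\top)$, so choose $\pi\in P(d)\setminus P(\top)$ and apply Theorem 12 with $\eta=\top$. This gives a non-$\Sigma_1$ pseudo-complement $b$ with $0<b<\deg\pi$. Moreover $\deg\pi\le d$, because any sentence in $d$ for which $P$ is computed proves $\pi$ over $T$.

For 2, let $s=\deg\eta$ with $\eta\in\Sigma_1$. As $s<1$, $T\nvdash\neg\eta$, so Theorem 12 applies with $\pi=\bot$, and the set is nonempty. Clearly $s$ is a lower bound of it. Suppose $d\not\le s$. Pick $\pi\in P(d)\setminus P(\eta)$; then $T\nvdash\eta\to\pi$. Theorem 12 gives a non-$\Sigma_1$ pseudo-complement $b>s$ with $\pi\notin P(b)$, so $d\not\le b$, and $d$ is not a lower bound of the set. Hence every lower bound is $\le s$. $\blacksquare$
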